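# Subnormal generators of $C^*$-algebras generated by operators with spectrum the unit circle

Throughout, $\mathcal H$ is a nonzero separable complex Hilbert space, $\mathcal B(\mathcal H)$ its algebra of bounded operators, $\mathbb D$ the open unit disc and $\partial\mathbb D$ the unit circle. For $A\in\mathcal B(\mathcal H)$ we write $C^*(A)$ for the $C^*$-algebra generated by $A$ and $I$. An element $S\in C^*(A)$ is a *generator* if $C^*(S)=C^*(A)$.

An operator $S$ is *subnormal* if it is the restriction of a normal operator $N$, acting on a larger Hilbert space $\mathcal K\supseteq\mathcal H$, to the invariant subspace $\mathcal H$. The standard example is the unilateral shift $s$ on $\ell^2=\ell^2(\mathbb Z_{\ge0})$, the restriction of the (unitary) bilateral shift.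

The question, taken from "Subnormal And Hyponormal Generators Of $C^*$-Algebras" (http://home.wlu.edu/~feldmann/pdffiles/SubnormalGenerators.pdf), is this. Suppose $\sigma(A)=\partial\mathbb D$ but $A$ is not unitary. Can the same algebra $C^*(A)$ also be generated by a subnormal operator? It is known that the answer is no if $A$ is essentially normal, that is, if $A^*A-AA^*$ is compact.

## 1. The Toeplitz algebra and the winding number

Let $\mathbf K$ be the compact operators on $\ell^2$ and $\mathcal T=C^*(s)$ the Toeplitz algebra. Recall that $\mathbf K\subseteq\mathcal T$ and $\mathcal T/\mathbf K\cong C(\partial\mathbb D)$, with $s\mapsto z$. Write $q:\mathcal T\to C(\partial\mathbb D)$ for the quotient map. The algebra $\mathcal T$ has a subnormal generator, namely $s$. So in this case the question becomes: is there a generator of $\mathcal T$ with spectrum $\partial\mathbb D$?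

**Claim 1.** No $A$ with $\sigma(A)=\partial\mathbb D$ generates $\mathcal T$.

**Proof.** Suppose $\mathcal T=C^*(A)$ with $\sigma(A)=\partial\mathbb D$, and let $f=q(A)$. Then $f$ and $1$ generate $C(\partial\mathbb D)$, so $f$ is injective: if $f(x)=f(y)$ with $x\ne y$, every function in $C^*(f)$ would agree at $x$ and $y$. Also $f$ takes its values in $\sigma(q(A))\subseteq\sigma(A)=\partial\mathbb D$. An injective continuous map $\partial\mathbb D\to\partial\mathbb D$ is onto. Otherwise its image would lie in a circle minus a point, which is a copy of $\mathbb R$, and a circle does not embed in $\mathbb R$ by the intermediate value theorem. So $f$ is a homeomorphism of the circle. Its winding number is $\pm1$, because degrees multiply under composition and $\deg(f)\deg(f^{-1})=1$.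

The Fredholm index of an operator in $\mathcal T$ depends only on its symbol, and it is constant along continuous paths of invertible symbols. Now $f$ is homotopic, through functions $\partial\mathbb D\to\partial\mathbb D$, to $z$ or $\bar z$, whose lifts $s$ and $s^*$ have index $-1$ and $1$. So $A$ has index $\mp1$. But $0\notin\sigma(A)$, so $A$ is invertible and has index $0$, a contradiction. $\square$

There is a second case that needs no index. Let $J=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $A=J\oplus Z$ with $Z$ the bilateral shift. Then $\sigma(A)=\partial\mathbb D$ and $A$ is not unitary. Compression to the first summand is a representation $\pi$ of $C^*(A)$ on $\mathbb C^2$ with $\pi(A)=J$. A subnormal operator $S=N|_{\mathcal H}$ is *hyponormal*, meaning $S^*S\ge SS^*$. Indeed, $S^*x$ is the projection of $N^*x$ to $\mathcal H$, so $\|S^*x\|\le\|N^*x\|=\|Nx\|=\|Sx\|$. If $S$ were a subnormal generator, $T=\pi(S)$ would satisfy $T^*T-TT^*\ge0$. This matrix has trace $0$, so it is $0$ and $T$ is normal. Then $\pi(C^*(A))=C^*(T)$ is commutative, yet it contains the non-normal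 matrix $J$. So no subnormal generator exists.

Now ask what changes in general. Claim 1 used that the defect $1-ss^*$ of the shift is a rank-one projection, and that "one" is a nonzero integer that no invertible element can cancel. The second case used that a finite matrix algebra admits only normal hyponormal elements. Both are finiteness statements. In a larger algebra, a defect projection need not be counted by a nonzero integer.

## 2. Infinite multiplicity, and why it is not enough by itself

The first thing to try is to make the defect infinite-dimensional. Let $H_1$ be infinite-dimensional and consider $1\otimes s$ on $H_1\otimes\ell^2$. Its defect space is $H_1\otimes e_0$. Choose a unitary $w:H_1\to H_1\oplus H_1$. Define $U$ by letting $w$ carry $H_1\otimes e_0$ onto $(H_1\otimes e_0)\oplus(H_1\otimes e_1)$ and $U(x\otimes e_n)=x\otimes e_{n+1}$ for $n\ge1$. Then $U$ is unitary and differs from $1\otimes s$ in one column only. On the level of operators, the index obstruction has gone.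

It has not gone on the level of the algebra. The algebra $C^*(1\otimes s)=1\otimes\mathcal T$ is $*$-isomorphic to $\mathcal T$, and $*$-isomorphisms preserve spectra and the property of being a generator. So Claim 1 applies to it word for word. The unitary $U$ is not available inside, because the entries of $w$ are missing. We must enlarge the algebra so that it contains them, and then two things break.

First, $1\otimes s$ no longer generates. No isometry can do so: by Coburn's theorem a non-unitary isometry $V$ has $C^*(V)\cong\mathcal T$, and Claim 1 applies again. So the subnormal generator must carry the new coefficients in some other way. Second, $U$ does not generate either, since a unitary generates a commutative algebra. So $A$ must be non-unitary but keep its spectrum on the circle.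

The plan is as follows. Let the coefficients form an algebra $B$ generated by two self-adjoint elements $a,b$. We hide $a$ and $b$ in the weights of a shift whose weights come from a *moment sequence*, so that it remains subnormal. And we hide $a$ and $b$ in a positive invertible $R$ and take $A=RUR^{-1}$, so that the spectrum does not move. Both operators must generate the same algebra. The answer to the question will be yes.

## 3. The algebras $E_B$

Let $H_0\ne0$ be separable and $B\subseteq\mathcal B(H_0)$ a $C^*$-algebra containing $1=I_{H_0}$. Let $e_{ij}$ be the matrix units on $\ell^2$, so $s=\sum_n e_{n+1,n}$. Let $B\otimes\mathbf K\subseteq\mathcal B(H_0\otimes\ell^2)$ be the closed span of $\{x\otimes e_{ij}:x\in B\}$, and put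
$$E_B:=1\otimes\mathcal T+B\otimes\mathbf K=C^*(\{1\otimes s\}\cup B\otimes\mathbf K).\tag{1}$$
Since $(1\otimes T)(x\otimes k)=x\otimes Tk$, and similarly on the other side, $B\otimes\mathbf K$ is an ideal of $E_B$. The sum is closed because a $C^*$-algebra plus a closed ideal is closed. If $1\otimes T\in B\otimes\mathbf K$, apply $\omega\otimes\mathrm{id}$ with $\omega$ a vector state of $\mathcal B(H_0)$. This bounded map sends $1\otimes T$ to $T$ and $x\otimes e_{ij}$ to $\omega(x)e_{ij}$, so $T\in\mathbf K$. Conversely $1\otimes\mathbf K\subseteq B\otimes\mathbf K$. Hence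
$$E_B/(B\otimes\mathbf K)\cong\mathcal T/\mathbf K\cong C(\partial\mathbb D),\qquad q:E_B\to C(\partial\mathbb D),\quad q(1\otimes s)=z.\tag{2}$$

Examples: $E_{\mathbb C}=\mathcal T$. For $B=M_2$, $E_{M_2}$ consists of the $2\times2$ matrices over $\mathcal T$ whose matrix of symbols is a scalar function times the identity matrix.

We call $B$ *singly generated* if one element, together with $1$, generates it. Taking real and imaginary parts, this says $B=C^*(a,b)$ with $a,b$ self-adjoint, and after affine changes we may take $0\le a,b\le1$. For instance, $M_2$ is generated by $\mathrm{diag}(0,1)$ and $\begin{pmatrix}0&1\\1&0\end{pmatrix}$.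

## 4. A subnormal generator from an operator-valued moment sequence

A weighted shift with scalar weights $\sqrt{M_{n+1}/M_n}$ is subnormal when $M_n=\int t^n\,d\mu(t)$ for a probability measure $\mu$ on a compact subset of $[0,\infty)$: it is then multiplication by a radial variable combined with a shift. Replace $\mu$ by an operator-valued measure $\sum_jQ_j\delta_{\tau_j^2}$ with $Q_j\in B$ positive and $\sum_jQ_j=1$. Two atoms would give moments that involve only one self-adjoint element, hence a commutative coefficient algebra. Three atoms leave room for two self-adjoint elements.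

**Proposition 1.** If $B$ is singly generated, then $E_B$ has a subnormal generator.

**Step 1: define the operator.** Let $B=C^*(a,b)$ with $0\le a,b\le1$. Put
$$Q_1=\tfrac a4,\quad Q_2=\tfrac b4,\quad Q_3=1-\tfrac{a+b}4\ge\tfrac12,\qquad \tau_1^2=\tfrac14,\ \tau_2^2=\tfrac12,\ \tau_3=1\quad(\tau_j>0),$$
$$M_n=\sum_{j=1}^3\tau_j^{2n}Q_j\in B.\tag{3}$$
Then $M_0=1$. Also $M_n\ge Q_3\ge\frac12$, and $\frac14M_n\le M_{n+1}\le M_n$ because $\frac14\le\tau_j^2\le1$. Finally $M_n\to Q_3$ in norm. Put $W_n=M_{n+1}^{1/2}M_n^{-1/2}\in B$. Each $W_n$ is invertible, and since square roots and inverses are norm-continuous on operators $\ge\frac12$, $W_n\to Q_3^{1/2}Q_3^{-1/2}=1$. Let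
$$S=\sum_nW_n\otimes e_{n+1,n},\qquad S^*S=\mathrm{diag}\big(M_n^{-1/2}M_{n+1}M_n^{-1/2}\big),\qquad \tfrac14\le S^*S\le1.\tag{4}$$
As a check, take $B=\mathbb C$, $a=1$, $b=0$: then $M_n=\frac14\cdot4^{-n}+\frac34$ and $W_0^2=M_1=\frac{13}{16}$, a scalar weighted shift with weights tending to $1$.

**Step 2: $S$ is subnormal.** The aim is to realize $S$ inside an explicit normal operator. Let $J:H_0\to H_0\otimes\mathbb C^3$, $Jx=(Q_j^{1/2}x)_j$. Since $\sum_j\|Q_j^{1/2}x\|^2=\langle\sum_jQ_jx,x\rangle=\|x\|^2$, $J$ is an isometry. Let $T=1\otimes\mathrm{diag}(\tau_1,\tau_2,\tau_3)$, let $Z$ be the bilateral shift on $\ell^2(\mathbb Z)$, and let $N=T\otimes Z$. As $T$ is self-adjoint and $Z$ unitary, $N$ is normal. We have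
$$\|T^nJx\|^2=\sum_j\tau_j^{2n}\langle Q_jx,x\rangle=\langle M_nx,x\rangle,$$
so $\Phi_n=T^nJM_n^{-1/2}$ is an isometry of $H_0$ onto $T^nJH_0$, which is therefore closed. The space $\mathcal L=\bigoplus_{n\ge0}T^nJH_0\otimes e_n$ is $N$-invariant, since $N(T^nJx\otimes e_n)=T^{n+1}Jx\otimes e_{n+1}$. Moreover
$$T\Phi_n=T^{n+1}JM_n^{-1/2}=\Phi_{n+1}M_{n+1}^{1/2}M_n^{-1/2}=\Phi_{n+1}W_n.$$
So the unitary $H_0\otimes\ell^2\to\mathcal L$, $x\otimes e_n\mapsto\Phi_nx\otimes e_n$, carries $S$ to $N|_{\mathcal L}$. Hence $S$ is subnormal.

**Step 3: $S\in E_B$.** We have $S-1\otimes s=\sum_n(W_n-1)\otimes e_{n+1,n}$. The terms have disjoint rows and disjoint columns, so the tail from $n=k$ on has norm $\sup_{n\ge k}\|W_n-1\|\to0$. The sum converges in norm and lies in $B\otimes\mathbf K$.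

**Step 4: $B\otimes e_{00}\subseteq C^*(S)$.** The idea is that the powers of $S$, seen from the zeroth coordinate, display the moments. By (4), $V=S(S^*S)^{-1/2}\in C^*(S)$. It is an isometry with range $\operatorname{ran}S$, which equals $\bigoplus_{n\ge1}H_0\otimes e_n$ because $S$ is bounded below and the $W_n$ are invertible. Hence $1-VV^*=1\otimes e_{00}\in C^*(S)$. The product of weights telescopes to $W_{n-1}\cdots W_0=M_n^{1/2}$ (as $M_0=1$), so
$$(1\otimes e_{00})S^{*n}S^n(1\otimes e_{00})=M_n\otimes e_{00}.$$
The nodes $\frac14,\frac12,1$ are distinct, so by the Vandermonde determinant $M_0,M_1,M_2$ have the same linear span as $Q_1,Q_2,Q_3$. These generate $B$, because $a=4Q_1$ and $b=4Q_2$. So $B\otimes e_{00}\subseteq C^*(S)$.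

**Step 5: reach all matrix entries.** For $x\in B$, $S^n(x\otimes e_{00})=M_n^{1/2}x\otimes e_{n0}$, and $M_n^{1/2}$ is invertible in $B$, so $B\otimes e_{n0}\subseteq C^*(S)$ for all $n$. Then $(x\otimes e_{n0})(y\otimes e_{k0})^*=xy^*\otimes e_{nk}$ gives $B\otimes\mathbf K\subseteq C^*(S)$. By Step 3, $1\otimes s\in C^*(S)$. By (1), $C^*(S)=E_B$. $\square$

## 5. A generator similar to a unitary

The unitary $U$ of Section 2 needs a $w$ with entries in $B$. We allow blocks of size $m$: all we ask is a unitary from $m$ copies of $H_0$ onto $m+1$ copies, with entries in $B$.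

**Proposition 2.** Let $B$ be singly generated. Suppose that for some $m\ge1$ there is $w\in M_{m+1,m}(B)$ with $w^*w=1_m$ and $ww^*=1_{m+1}$. Then $E_B=C^*(A)$ for some $A$ that is similar in $E_B$ to a unitary, is not unitary, and has $\sigma(A)=\partial\mathbb D$.

**Step 1: two generators for $M_m(B)$.** We shall work with blocks of size $m$, so we need self-adjoint generators of the matrix algebra. Let $B=C^*(a_0,b_0)$ with $0\le a_0,b_0\le1$, let $f_{ij}$ be the matrix units of $M_m$, and put
$$X=a_0f_{11}+\sum_{i\ge2}(2i-1)f_{ii},\qquad Y=b_0f_{11}+\sum_{i<m}(f_{i,i+1}+f_{i+1,i}).$$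
The diagonal entries of $X$ have spectra inside $[0,1]$, $\{3\}$, $\{5\}$, and so on, which are disjoint. So functional calculus gives all $f_{ii}$, and then $a_0f_{11}=f_{11}X$. Next $f_{ii}Yf_{i+1,i+1}=f_{i,i+1}$, so we have all matrix units, and $f_{11}Yf_{11}=b_0f_{11}$. Hence $C^*(X,Y)=M_m(B)$. After affine changes we have $a,b\in M_m(B)$ with $0\le a,b\le1$ and $C^*(a,b)=M_m(B)$.

**Step 2: a unitary in $E_B$ with symbol $z$.** Split the coordinates $0,\dots,4m-1$ of $H_0\otimes\ell^2$ into four consecutive blocks $L_0,L_1,L_2,L_3$, each equal to $H_0^m$. For $x\in M_m(B)$ let $x\,\varepsilon_{ij}$ denote $x$ acting from $L_j$ to $L_i$. Write $w=\binom{w_1}{w_2}$ with $w_1\in M_m(B)$, $w_2\in M_{1,m}(B)$. The last diagonal entry of $ww^*=1_{m+1}$ says $w_2w_2^*=1$. Define $U$ as follows: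

- $U$ maps $L_0\to L_1\to L_2\to L_3$ identically;
- $U$ maps $L_3$ to $L_0\oplus(H_0\otimes e_{4m})$ by $w$;
- $U(x\otimes e_n)=x\otimes e_{n+1}$ for $n\ge4m$.

The first $4m$ coordinates go unitarily onto $L_1\oplus L_2\oplus L_3\oplus L_0\oplus(H_0\otimes e_{4m})$, the first $4m+1$ coordinates, and the rest goes onto the rest. So $U$ is unitary. Since $U-1\otimes s$ has finitely many nonzero entries, all in $B$, we have $U\in E_B$ and $q(U)=z$.

**Step 3: the similarity that hides $a$ and $b$.** We want $A$ to be similar to $U$ and to have an $A^*A$ in which $a$ and $b$ appear, in diagonal blocks with disjoint spectra. Let $r,r'\in M_m(B)$ be positive with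
$$r^2=2+a,\qquad r'^2=12+3b.$$
Let $R=\mathrm{diag}(1,r,r',1)$ on $L_0\oplus\cdots\oplus L_3$ and $R=1$ on the remaining coordinates. Then $R$ is positive and invertible in $E_B$. Put $A=RUR^{-1}\in E_B$. Its block columns are $r\,\varepsilon_{10}$ on $L_0$, $r'r^{-1}\varepsilon_{21}$ on $L_1$, $r'^{-1}\varepsilon_{32}$ on $L_2$, $w$ from $L_3$ to $L_0\oplus(H_0\otimes e_{4m})$, and the shift for $n\ge4m$. Different columns occupy disjoint sets of rows, so
$$A^*A=\mathrm{diag}\big(r^2,\ r^{-1}r'^2r^{-1},\ r'^{-2},\ 1,\ 1,1,\dots\big).\tag{5}$$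
The first entry has spectrum in $[2,3]$. For the second, $12r^{-2}\le r^{-1}r'^2r^{-1}\le15r^{-2}$ and $\frac13\le r^{-2}\le\frac12$, so its spectrum lies in $[4,7.5]$. The third has spectrum in $[\frac1{15},\frac1{12}]$. These sets and $\{1\}$ are pairwise disjoint.

**Step 4: the blocks $i,j\le2$.** Here we extract $a$, $b$ and matrix units from (5). By functional calculus of $A^*A$, the projections $p_i=1\,\varepsilon_{ii}$, $i=0,1,2$, lie in $C^*(A)$.

From $A^*Ap_0=r^2\varepsilon_{00}=(2+a)\varepsilon_{00}$ we get $C^*(a)\,\varepsilon_{00}\subseteq C^*(A)$. Then $Ap_0\cdot r^{-1}\varepsilon_{00}=1\,\varepsilon_{10}\in C^*(A)$, and conjugating by it gives $C^*(a)\,\varepsilon_{11}\subseteq C^*(A)$; in particular $r\,\varepsilon_{11}\in C^*(A)$.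

From $A^*Ap_2=r'^{-2}\varepsilon_{22}$, and because $b$ is a continuous function of $r'^{-2}$, we get $C^*(b)\,\varepsilon_{22}\subseteq C^*(A)$. Then
$$r'^{-1}\varepsilon_{22}\cdot Ap_1\cdot r\,\varepsilon_{11}=r'^{-1}\,r'r^{-1}\,r\;\varepsilon_{21}=1\,\varepsilon_{21}\in C^*(A).$$
So $1\,\varepsilon_{ij}\in C^*(A)$ for all $i,j\le2$. With these we move $a\,\varepsilon_{00}$ and $b\,\varepsilon_{22}$ to any one corner, where they generate $M_m(B)$. Hence $M_m(B)\,\varepsilon_{ij}\subseteq C^*(A)$ for $i,j\le2$.

**Step 5: all coordinates.** Now $A$ itself transports what we have. First, $A(x\,\varepsilon_{22})=r'^{-1}x\,\varepsilon_{32}$ with $r'^{-1}$ invertible, so $M_m(B)\,\varepsilon_{32}\subseteq C^*(A)$. By adjoints and products, $M_m(B)\,\varepsilon_{ij}\subseteq C^*(A)$ for all $i,j\le3$. Let $g=\sum_{i\le3}1\,\varepsilon_{ii}\in C^*(A)$. For $y\in M_{1,m}(B)$ we have $w_2^*y\in M_m(B)$, and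
$$(1-g)A(w_2^*y\,\varepsilon_{33})\quad\text{is the map}\quad w_2w_2^*y=y\quad\text{from }L_3\text{ to }H_0\otimes e_{4m}.$$
Applying $A^n$ moves it to coordinate $4m+n$. So $B\otimes e_{kj}\subseteq C^*(A)$ for every $k\ge0$ and every coordinate $j$ in $L_3$ (for $k<4m$ this is contained in the statement about the blocks). Since $(x\otimes e_{kj})(y\otimes e_{lj})^*=xy^*\otimes e_{kl}$, we get $B\otimes\mathbf K\subseteq C^*(A)$. As $A-1\otimes s$ has finitely many nonzero entries, all in $B$, also $1\otimes s\in C^*(A)$. So $C^*(A)=E_B$.

**Step 6: the spectrum.** By similarity $\sigma(A)=\sigma(U)\subseteq\partial\mathbb D$. Since $q(A)=q(1\otimes s)=z$, $\sigma(A)\supseteq\sigma(z)=\partial\mathbb D$. Finally $A^*Ap_0=r^2\varepsilon_{00}$ with $r^2\ge2$, so $A^*A\ne1$ and $A$ is not unitary. $\square$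

## 6. Two isometries with complementary ranges

It remains to find a singly generated $B$ that contains a $w$. The simplest $w$ has $m=1$.

**Theorem 1.** There exist a separable Hilbert space $\mathcal H$ and a non-unitary $A\in\mathcal B(\mathcal H)$, similar to a unitary, with $\sigma(A)=\partial\mathbb D$, such that $C^*(A)$ has a subnormal generator.

**Proof.** On $H_1=\ell^2(\mathbb Z_{\ge0})$ let $t_1\delta_n=\delta_{2n}$ and $t_2\delta_n=\delta_{2n+1}$. These are isometries with orthogonal ranges and $t_1t_1^*+t_2t_2^*=1$. To see single generation by hand, pass to $4\times4$ matrices: let $H_0=\mathbb C^4\otimes H_1$ and $B=M_4\otimes C^*(t_1,t_2)$. With $f_{ij}$ the matrix units of $M_4$, put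
$$a=\sum_{i=1}^4i\,f_{ii}\otimes1,$$
$$b=\sum_{i=1}^3(f_{i,i+1}+f_{i+1,i})\otimes1+(f_{13}\otimes t_1+f_{31}\otimes t_1^*)+(f_{24}\otimes t_2+f_{42}\otimes t_2^*).$$
These are self-adjoint. Functional calculus of $a$ gives all $f_{ii}\otimes1$. Cutting $b$ by these gives $f_{i,i+1}\otimes1$, hence all $f_{ij}\otimes1$, and also $f_{13}\otimes t_1$ and $f_{24}\otimes t_2$. Then $1\otimes t_1=\sum_k(f_{k1}\otimes1)(f_{13}\otimes t_1)(f_{3k}\otimes1)$, and likewise for $1\otimes t_2$. So $a,b$ generate $B$.

Let $v_i=1_4\otimes t_i$ and $w=\binom{v_1^*}{v_2^*}\in M_{2,1}(B)$. Then $w^*w=v_1v_1^*+v_2v_2^*=1$ and $ww^*=(v_i^*v_j)_{ij}=1_2$. Proposition 2 with $m=1$ gives $A$ with $C^*(A)=E_B$, non-unitary, similar to a unitary, with $\sigma(A)=\partial\mathbb D$. Proposition 1 gives a subnormal $S$ with $C^*(S)=E_B$. $\square$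

**Remark.** One can take $A$ arbitrarily norm-close to a unitary and $S$ arbitrarily close to an isometry. For $0<\delta\le\frac14$ use $Q_1=\delta a$, $Q_2=\delta b$, $Q_3=1-\delta(a+b)$ in Proposition 1. Then $Q_3\ge\frac12$, the proof is unchanged, and $M_n=1-\delta(1-4^{-n})a-\delta(1-2^{-n})b$ lies between $1-2\delta$ and $1$ for all $n$. So $\sup_n\|W_n-1\|\to0$ and $S\to1\otimes s$ as $\delta\to0$.

In Proposition 2 use $r^2=1+\delta(1+a)$ and $r'^2=(1+2\delta)(1+3\delta+\delta b)$. The first entry of (5) has spectrum in $[1+\delta,1+2\delta]$. The second is at least $(1+2\delta)(1+3\delta)r^{-2}\ge1+3\delta$. The third has spectrum in $(0,1)$. These sets and $\{1\}$ are disjoint, and $a$, $b$ are still continuous functions of $r^2$, $r'^{-2}$, so the argument is unchanged. As $\delta\to0$, $R\to1$ and $A-U\to0$.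

## 7. The index map in $K_0$

We now ask what is forced. The integer index of Section 1 is replaced by a class in $K_0$. The facts we need are these.

**K-theory facts.**

1. For projections over a unital $C^*$-algebra $D$, write $p\sim p'$ if $v^*v=p$, $vv^*=p'$ for some matrix $v$ over $D$. Then $[p]=[p']$ in $K_0(D)$ if and only if $p\oplus1_k\sim p'\oplus1_k$ for some $k$. In particular $[1_D]=0$ means $1\oplus1_k\sim0\oplus1_k$ in $M_{k+1}(D)$ for some $k$.
2. For a closed ideal $\mathcal J$ of a unital $\mathcal A$, the sequence $K_1(\mathcal A)\to K_1(\mathcal A/\mathcal J)\xrightarrow{\partial}K_0(\mathcal J)$ is exact. Invertible elements define $K_1$-classes. If a unitary $u\in\mathcal A/\mathcal J$ lifts to an isometry $V\in\mathcal A$, then $\partial[u]=[1-V^*V]-[1-VV^*]=-[1-VV^*]$.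
3. $K_1(C(\partial\mathbb D))\cong\mathbb Z$ through the winding number, generated by $[z]$.
4. The map $x\mapsto x\otimes e_{00}$ induces $K_0(B)\cong K_0(B\otimes\mathbf K)$.
5. (L. G. Brown, 1977.) If $P$ is a projection in a separable $C^*$-algebra $\mathcal J$ and $P$ generates $\mathcal J$ as a closed ideal ($P$ is *full*), then the inclusion $P\mathcal JP\subseteq\mathcal J$ induces an isomorphism on $K_0$.

Examples: in $K_0(M_n)\cong\mathbb Z$ the unit has class $n\neq0$. In $B=C^*(t_1,t_2)$ the column of $t_1^*,t_2^*$ gives $1\sim1\oplus1$, so $[1_B]=2[1_B]$ and $[1_B]=0$. In $\mathbf K$ the projection $e_{00}$ is full, and $e_{00}\mathbf Ke_{00}=\mathbb Ce_{00}$.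

The argument of Claim 1 now takes the following form.

**Lemma 1.** Let $\mathcal A$ be a unital $C^*$-algebra of operators, $q:\mathcal A\to C(\partial\mathbb D)$ a surjective $*$-homomorphism with kernel $\mathcal J$, and $V\in\mathcal A$ an isometry with $q(V)=z$. Put $P=1-VV^*\in\mathcal J$.

(a) If $\mathcal A=C^*(A)$ with $\sigma(A)=\partial\mathbb D$, then $q(A)$ is a homeomorphism of $\partial\mathbb D$ onto itself.

(b) If some invertible $Y\in\mathcal A$ has $q(Y)$ a homeomorphism of $\partial\mathbb D$ onto itself, then $[P]=0$ in $K_0(\mathcal J)$.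

**Proof.** (a) The function $q(A)$ generates $C(\partial\mathbb D)$, so it is injective, and its values lie in $\sigma(A)=\partial\mathbb D$. As in Claim 1, it is a homeomorphism. (b) The winding number of $q(Y)$ is $\pm1$, so $[q(Y)]=\pm[z]$ in $K_1(C(\partial\mathbb D))$. As $Y$ is invertible, $[q(Y)]$ comes from $K_1(\mathcal A)$, so $\partial[q(Y)]=0$ by exactness. Hence $0=\partial[z]=-[P]$. $\square$

## 8. What circular spectrum forces on the algebra

Recall that $\sigma_{ap}(S)$ is the set of $\lambda$ for which $S-\lambda$ is not bounded below, and that $\partial\sigma(S)\subseteq\sigma_{ap}(S)\subseteq\sigma(S)$. For the shift, $\sigma_{ap}(s)=\partial\mathbb D$ and $\sigma(s)=\overline{\mathbb D}$. The *commutator ideal* $\mathcal J$ of $\mathcal A$ is the closed ideal generated by all $xy-yx$; the quotient $\mathcal A/\mathcal J$ is the largest commutative quotient. For $\mathcal T$ it is $\mathbf K$: it contains $s^*s-ss^*=e_{00}$, hence $\mathbf K$, and $\mathcal T/\mathbf K$ is commutative.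

A unital $D$ is *stably finite* if in no $M_k(D)$ is the unit equivalent to a proper subprojection. The algebra $M_n$ is stably finite, by counting dimensions. The algebra $C^*(t_1,t_2)$ is not, since $t_1^*t_1=1\ne t_1t_1^*$.

An algebra is *of type I* if the image of every irreducible representation contains the compact operators. This property passes to quotients, to corners $P\mathcal AP$, and to extensions. The algebras $\mathbf K$, commutative algebras, and $\mathcal T$ are of type I.

**Theorem 2.** Let $A$ be non-unitary with $\sigma(A)=\partial\mathbb D$, and suppose $\mathcal A=C^*(A)$ has a subnormal generator. Let $\mathcal J$ be the commutator ideal of $\mathcal A$. Then: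

1. for every subnormal generator $S$, $\sigma_{ap}(S)$ is a Jordan curve $\Gamma$ and $\sigma(S)=\Gamma\cup\operatorname{int}\Gamma$; moreover $\mathcal A/\mathcal J\cong C(\partial\mathbb D)$;
2. there is a non-unitary isometry $V\in\mathcal A$ such that $P=1-VV^*$ generates $\mathcal J$ as a closed ideal and $[P]=0$ in $K_0(P\mathcal AP)$;
3. no nonzero quotient of $P\mathcal AP$ is stably finite; in particular $\mathcal A$ is not of type I.

**Corollary.** If $\sigma(A)=\partial\mathbb D$, $A$ is not unitary, and $C^*(A)$ is of type I, then $C^*(A)$ has no subnormal generator.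

The Corollary is immediate from part 3. It covers essentially normal $A$: then the image of $A$ in the Calkin algebra is normal, so $C^*(A)$ is an extension of a commutative algebra by a subalgebra of the compacts, hence of type I. It covers strictly more: with $A_0=J\oplus Z$ from Section 1, the infinite direct sum $A=A_0\oplus A_0\oplus\cdots$ has $\sigma(A)=\partial\mathbb D$ and is not unitary, $C^*(A)\cong C^*(A_0)$ is of type I, but $A^*A-AA^*$ is an infinite repetition of a nonzero operator and is not compact.

The proof of Theorem 2 first shows that every subnormal generator looks like a shift, and then applies Lemma 1.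

**Step 1: setup.** A normal operator with spectrum in $\partial\mathbb D$ is unitary, so $A$ is not normal and $\mathcal A$ is not commutative. Let $S$ be a subnormal generator with minimal normal extension $N$. Then $S$ is not normal, and $\sigma(N)\subseteq\sigma(S)$ (Halmos). For the shift this reads $\partial\mathbb D\subseteq\overline{\mathbb D}$.

**Step 2: the characters of $\mathcal A$ see $\sigma_{ap}(S)$ through $S$, and part of $\partial\mathbb D$ through $A$.** Let $X$ be the compact character space of $\mathcal A$.

Let $\lambda\in\sigma_{ap}(S)$, with unit vectors $x_n$ such that $(S-\lambda)x_n\to0$. As $S-\lambda$ is subnormal, hence hyponormal, $(S-\lambda)^*x_n\to0$. Consider the set of $Y\in\mathcal A$ for which there is a scalar $\chi(Y)$ with $\|(Y-\chi(Y))x_n\|\to0$. It contains $I,S,S^*$. It is an algebra with $\chi$ linear and multiplicative, since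
$$YY'x_n-\chi(Y)\chi(Y')x_n=Y(Y'-\chi(Y'))x_n+\chi(Y')(Y-\chi(Y))x_n .$$
It is closed: if $Y_k\to Y$, then $|\chi(Y_k)-\chi(Y_l)|\le\|Y_k-Y_l\|$, so $\chi(Y_k)$ converges, and the limit serves for $Y$. So it is all of $\mathcal A$, and $\chi$ is a character with $\chi(S)=\lambda$.

Conversely, let $\chi\in X$ and $\lambda=\chi(S)$. If $(S-\lambda)^*(S-\lambda)\ge c$ with $c>0$, applying $\chi$ gives $0=|\chi(S)-\lambda|^2\ge c$, a contradiction. So $\chi(S)\in\sigma_{ap}(S)$.

Since $S$ generates $\mathcal A$, $\chi\mapsto\chi(S)$ is injective. It is a continuous bijection of compact Hausdorff spaces, so a homeomorphism $X\to\sigma_{ap}(S)$. In the same way $\chi\mapsto\chi(A)$ is a homeomorphism of $X$ onto a compact set $X_A$. Here $X_A\subseteq\sigma(A)=\partial\mathbb D$, because $A-\chi(A)$ lies in the proper ideal $\ker\chi$ and so is not invertible.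

**Step 3: $\sigma_{ap}(S)$ is a Jordan curve.** Put $K=\sigma_{ap}(S)\cong X_A$; it is nonempty. The set $\sigma(S)\setminus K$ is closed in $\mathbb C\setminus K$. It is also open, because $\partial\sigma(S)\subseteq K$ makes it equal to $(\operatorname{int}\sigma(S))\setminus K$. So it is a union of components of $\mathbb C\setminus K$, which are bounded since $\sigma(S)$ is.

Suppose $X_A\ne\partial\mathbb D$. Then $K$ is homeomorphic to a compact subset $F$ of $\mathbb R$. A circle does not embed in $\mathbb R$, so $K$ contains no disc and has empty interior. Also $F$ is a decreasing intersection of finite unions of compact intervals, whose first cohomology is $0$, so by continuity of Čech cohomology $\check H^1(K;\mathbb Z)=0$. By Alexander duality $\mathbb C\setminus K$ is connected. So it has no bounded component, and $\sigma(S)=K$. Lavrentiev's theorem (on a compact set with empty interior and connected complement, polynomials are uniformly dense in the continuous functions) gives polynomials $p_n\to\bar z$ uniformly on $K\supseteq\sigma(N)$. Then $N^*=\lim p_n(N)$ leaves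 $\mathcal H$ invariant. So $\mathcal H$ reduces $N$ and $S$ is normal, a contradiction.

Hence $X_A=\partial\mathbb D$ and $K=\Gamma$ is a Jordan curve.

**Step 4: $\sigma(S)$ is the filled curve, which completes part 1.** The only bounded component of $\mathbb C\setminus\Gamma$ is $\operatorname{int}\Gamma$, so $\sigma(S)$ is $\Gamma$ or $\Gamma\cup\operatorname{int}\Gamma$. Suppose $\sigma(S)=\Gamma$. The complement of $\Gamma$ has finitely many components and $\Gamma$ has empty interior, so by Mergelyan's theorem on rational approximation there are rational functions $\rho_n$ with poles off $\Gamma$ and $\rho_n\to\bar z$ uniformly on $\Gamma$. For $\lambda\notin\sigma(S)$ we have $(N-\lambda)^{-1}|_{\mathcal H}=(S-\lambda)^{-1}$: each $h\in\mathcal H$ is $(S-\lambda)k=(N-\lambda)k$ with $k\in\mathcal H$. So each $\rho_n(N)$, hence also $N^*$, leaves $\mathcal H$ invariant, and $S$ is normal, a contradiction. So $\sigma(S)=\overline G$ with $G=\operatorname{int}\Gamma$. Since $\mathcal A/\mathcal J$ is commutative and has the same characters as $\mathcal A$, $\mathcal A/\mathcal J\cong C(X)\cong C(\partial\mathbb D)$.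 Part 1 is proved, for every subnormal generator.

**Step 5: replace $\Gamma$ by the unit circle.** Let $\varphi:\overline G\to\overline{\mathbb D}$ be a homeomorphism that is conformal on $G$ (Carathéodory). The complement of $\overline G$ is connected, so by Mergelyan's theorem $\varphi$ is a uniform limit of polynomials $p_n$ on $\overline G$. By Fejér's theorem $\varphi^{-1}$ is a uniform limit of polynomials $r_k$ on $\overline{\mathbb D}$. For a polynomial $p$, $p(S)=p(N)|_{\mathcal H}$, so $\|p(S)\|\le\sup_{\overline G}|p|$ because $\sigma(N)\subseteq\overline G$. Hence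
$$S_1:=\varphi(N)|_{\mathcal H}=\lim p_n(S)\in C^*(S).$$
It is subnormal, with normal extension $\varphi(N)$, and a contraction. Also $r_k(S_1)=(r_k\circ\varphi)(N)|_{\mathcal H}\to N|_{\mathcal H}=S$, so $S\in C^*(S_1)$ and $S_1$ generates $\mathcal A$. For $\chi\in X$, $\chi(S_1)=\lim p_n(\chi(S))=\varphi(\chi(S))$. By Step 2 applied to $S_1$, $\sigma_{ap}(S_1)=\varphi(\Gamma)=\partial\mathbb D$. By part 1 applied to $S_1$, $\sigma(S_1)=\overline{\mathbb D}$.

From now on write $S$ for $S_1$. Thus $\|S\|\le1$, $\sigma_{ap}(S)=\partial\mathbb D$, $\sigma(S)=\overline{\mathbb D}$. Identify $X$ with $\partial\mathbb D$ by $\chi\mapsto\chi(S)$, and let $q:\mathcal A\to\mathcal A/\mathcal J=C(\partial\mathbb D)$, so $q(S)=z$.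

**Step 6: the isometry $V$.** As $0\notin\sigma_{ap}(S)$, $S^*S$ is invertible. Put $V=S(S^*S)^{-1/2}$, an isometry in $\mathcal A$, and $P=1-VV^*$. As $0\in\sigma(S)$, $S=V(S^*S)^{1/2}$ is not invertible, so $V$ is not unitary and $P\ne0$. Since $q(V)=z|z|^{-1}=z$, $q(P)=0$ and $P\in\mathcal J$.

**Step 7: $P$ generates $\mathcal J$.** We divide out $P$ and show that what remains is commutative. Let $\mathcal I\subseteq\mathcal J$ be the closed ideal generated by $P$, and let $T$ be the image of $S$ in $\mathcal A/\mathcal I\ne0$, faithfully represented on a Hilbert space. Then $\|T\|\le1$. $T$ is hyponormal, because $S^*S-SS^*\ge0$ passes to quotients. $T$ is invertible, since the image of $V$ is unitary.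

For $|\lambda|<1$, $S-\lambda$ is bounded below, and the inequality $(S-\lambda)^*(S-\lambda)\ge c>0$ passes to $T$. So $\sigma_{ap}(T)\subseteq\partial\mathbb D$. In particular $\partial\sigma(T)\subseteq\partial\mathbb D$, so $\sigma(T)\cap\mathbb D$ is open and closed in $\mathbb D$. It misses $0$, so it is empty, and $\sigma(T)\subseteq\partial\mathbb D$.

Next, $T^{-1}$ is hyponormal: inversion reverses $T^*T\ge TT^*$ to
$$(T^{-1})^*T^{-1}=(TT^*)^{-1}\ge(T^*T)^{-1}=T^{-1}(T^{-1})^*.$$
For a hyponormal operator $R$ the norm equals the spectral radius (Stampfli). Indeed,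
$$\|R^nx\|^2=\langle R^*R^nx,R^{n-1}x\rangle\le\|R^*R^nx\|\,\|R^{n-1}x\|\le\|R^{n+1}x\|\,\|R^{n-1}x\|,$$
so $\|R^n\|^2\le\|R^{n+1}\|\,\|R^{n-1}\|$. By induction $\|R^n\|=\|R\|^n$: from $\|R\|^{2n}\le\|R^{n+1}\|\,\|R\|^{n-1}$ we get $\|R^{n+1}\|\ge\|R\|^{n+1}$ when $R\ne0$.

Hence $\|T^{-1}\|=1$. With $\|T\|\le1$ this gives $\|x\|=\|T^{-1}Tx\|\le\|Tx\|\le\|x\|$. So $T$ is an invertible isometry, that is, unitary. Therefore $\mathcal A/\mathcal I=C^*(T)$ is commutative, $\mathcal J\subseteq\mathcal I$, and $\mathcal I=\mathcal J$.

**Step 8: $[P]=0$, which completes part 2.** By Lemma 1(a), $q(A)$ is a homeomorphism of $\partial\mathbb D$. As $0\notin\sigma(A)$, $A$ is invertible in $\mathcal A$. Lemma 1(b) with $Y=A$ gives $[P]=0$ in $K_0(\mathcal J)$. The algebra $\mathcal A$ is singly generated, so $\mathcal J$ is separable. By Step 7, $P$ is full in $\mathcal J$. Since $P\in\mathcal J$, $P\mathcal AP=P\mathcal JP$. By fact 5 of Section 7, $[P]=0$ in $K_0(P\mathcal AP)$.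

**Step 9: no finite quotients, which is part 3.** Let $D\ne0$ be a quotient of $P\mathcal AP$. The unit $P$ goes to $1_D$, so $[1_D]=0$ in $K_0(D)$. By fact 1, $1_{k+1}\sim0\oplus1_k$ in $M_{k+1}(D)$ for some $k$. So $1_{k+1}$ is equivalent to a proper subprojection, and $D$ is not stably finite.

If $\mathcal A$ were of type I, so would be the nonzero unital algebra $P\mathcal AP$ and its quotient $D$ by a maximal ideal. An irreducible representation of the simple algebra $D$ is faithful, and its image contains the compacts as a nonzero ideal, hence equals the compacts. As the image is unital, the space is finite-dimensional and $D\cong M_n(\mathbb C)$. But $M_n(\mathbb C)$ is stably finite, a contradiction. $\square$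

## 9. The class $[1_B]$ decides for $E_B$

For the algebras $E_B$ the $K_0$-obstruction is the only one.

**Theorem 3.** Let $B\ne0$ be a singly generated unital $C^*$-algebra acting faithfully and unitally on a separable Hilbert space. Then $E_B$ has a subnormal generator, and the following are equivalent:

(i) $E_B=C^*(A)$ for some $A$ with $\sigma(A)=\partial\mathbb D$ (such an $A$ is automatically non-unitary, as $E_B$ is non-commutative);

(ii) $E_B$ contains an invertible element whose image in $E_B/(B\otimes\mathbf K)=C(\partial\mathbb D)$ is $z$;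

(iii) $[1_B]=0$ in $K_0(B)$.

When these hold, $A$ can be chosen similar to a unitary.

**Proof.** The first statement is Proposition 1. Apply Lemma 1 with $\mathcal A=E_B$, $q$ from (2), $\mathcal J=B\otimes\mathbf K$ and $V=1\otimes s$. Then $P=1\otimes e_{00}$, and under $K_0(B\otimes\mathbf K)\cong K_0(B)$ (fact 4) the class $[P]$ corresponds to $[1_B]$.

(i)⇒(iii): by Lemma 1(a), $q(A)$ is a homeomorphism of $\partial\mathbb D$, and $A$ is invertible in $E_B$ since $0\notin\sigma(A)$. Lemma 1(b) with $Y=A$ gives $[1_B]=0$.

(ii)⇒(iii): Lemma 1(b) with $Y$ the given invertible element, for which $q(Y)=z$.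

(iii)⇒(i),(ii): by fact 1 there is $k$ with $1\oplus1_k\sim0\oplus1_k$ in $M_{k+1}(B)$, and $k\ge1$ because $1\not\sim0$. So there is $u\in M_{k+1}(B)$ with $u^*u=0\oplus1_k$ and $uu^*=1_{k+1}$. The first column of $u$ is zero, and the other $k$ columns form $w\in M_{k+1,k}(B)$ with $w^*w=1_k$, $ww^*=1_{k+1}$. Proposition 2 with $m=k$ gives $A$ as in (i), similar to a unitary. This $A$ is invertible and $q(A)=z$, which is (ii). $\square$

**Example.** Let $\mathcal O_n$, $2\le n<\infty$, be the Cuntz algebra, generated by isometries $t_1,\dots,t_n$ with $\sum_it_it_i^*=1$. Let $B=M_k(\mathcal O_n)$ with $(k-1)(k-2)/2\ge n$. There are $(k-1)(k-2)/2$ positions $(i,j)$ with $j\ge i+2$ in a $k\times k$ matrix. So, as in the proof of Theorem 1, $B$ is generated by $a=\mathrm{diag}(1,\dots,k)$ and the self-adjoint $b$ with entries $1$ on the first off-diagonals, the $t_i$ in $n$ distinct positions with $j\ge i+2$, and adjoints below. Since $K_0(\mathcal O_n)\cong\mathbb Z/(n-1)$ is generated by $[1]$ (Cuntz), $[1_B]=k\bmod(n-1)$. Hence $E_{M_k(\mathcal O_n)}$, which always has a subnormal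 generator, has a generator with spectrum $\partial\mathbb D$ if and only if $(n-1)\mid k$.

For $n=3$ the condition $(k-1)(k-2)/2\ge3$ reads $k\ge4$. For $k=4$ such a generator exists, and one can see $w$ directly. The column of $t_1^*,t_2^*,t_3^*$ gives $1\sim1_3$ over $\mathcal O_3$, so $1_4\sim1_6\sim1_8$. That is, $1_B\sim1_B\oplus1_B$, and $m=1$ works in Proposition 2. For $k=5$ there is none, because $5$ is odd.
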